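\title{It is undecidable whether a one-relator inverse monoid is a group}

\begin{abstract}
We show that no algorithm decides, given a finite alphabet $A$ and a word $r$ over $A\cup A^{-1}$, whether the inverse monoid $\mathrm{Inv}\langle A\mid r=1\rangle$ is a group. The problem is undecidable for every fixed alphabet with at least two letters, and for two letters already when $r$ ranges over the words freely equal to one fixed word of length $8$. It is decidable for alphabets with at most one letter, and the property of being a group is semidecidable in general. The proof reduces submonoid membership in the right-angled Artin group on the path with four vertices to the question whether one generator is a unit. It also gives a fixed one-relator group in which it is undecidable whether a finite subset generates the whole group as a monoid.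
\end{abstract}

\section{Introduction}

An \emph{inverse monoid} is a monoid $M$ in which every element $m$ has a unique $m^{-1}$ with $mm^{-1}m=m$ and $m^{-1}mm^{-1}=m^{-1}$. The model is the \emph{symmetric inverse monoid} $\mathcal I(X)$ of all bijections between subsets of a set $X$, composed wherever the composite is defined; we write these maps on the right. In $\mathcal I(X)$ the element $mm^{-1}$ is the identity map of the domain of $m$, and $m^{-1}m$ is the identity map of its range. Groups are the inverse monoids in which $mm^{-1}=1$ for all $m$.

Let $A$ be a finite alphabet, let $A^{-1}$ be a disjoint set of formal inverses, and put $A^{\pm1}=A\cup A^{-1}$. For a word $w=y_1\cdots y_l$ over $A^{\pm1}$ let $w^{-1}=y_l^{-1}\cdots y_1^{-1}$. The \emph{free inverse monoid} on $A$ is the quotient of the free monoid on $A^{\pm1}$ by the congruence generated by the pairs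
\begin{equation}\label{eq:fim}
(ww^{-1}w,\;w),\qquad (ww^{-1}zz^{-1},\;zz^{-1}ww^{-1})\qquad(w,z\text{ words over }A^{\pm1});
\end{equation}
every map from $A$ to an inverse monoid extends uniquely to a homomorphism from it. For a word $r$ over $A^{\pm1}$, the one-relator inverse monoid $\mathrm{Inv}\langle A\mid r=1\rangle$ is the quotient of the free inverse monoid by the congruence generated by $(r,1)$. Thus a map from $A$ to an inverse monoid $N$ extends to a homomorphism $\mathrm{Inv}\langle A\mid r=1\rangle\to N$ exactly when $r$ evaluates to $1$ in $N$. We answer the following question from \cite{talk}.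

\begin{quote}
Is there an algorithm which, given $A$ and $r$, decides whether $\mathrm{Inv}\langle A\mid r=1\rangle$ is a group?
\end{quote}

The one-relator group $\mathrm{Gp}\langle A\mid r\rangle$ is an inverse monoid in which $r=1$, so it is a quotient of $M=\mathrm{Inv}\langle A\mid r=1\rangle$; if $M$ is a group, the universal property of $\mathrm{Gp}\langle A\mid r\rangle$ gives the inverse map. So the question asks whether the single relation $r=1$ forces all the cancellations $aa^{-1}=1=a^{-1}a$ that a group presentation grants for free. The group depends only on the element of the free group that $r$ represents (two words are \emph{freely equal} if they represent the same element). The monoid depends on more. The words $aa^{-1}$ and $aa^{-1}a^{-1}a$ are both freely equal to the empty word. The monoid $\mathrm{Inv}\langle a\mid aa^{-1}=1\rangle$ is not a group: let $a$ act on $\mathbb N$ by $n\mapsto n+1$; then $aa^{-1}$ is the identity, while $a^{-1}a$ is undefined at $0$. The monoid $\mathrm{Inv}\langle a\mid aa^{-1}a^{-1}a=1\rangle$ is the group $\mathbb Z$ (Lemma~\ref{lem:pack} below makes both $aa^{-1}$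 and $a^{-1}a$ equal to $1$).

One might expect an algorithm. Only finitely many equalities are to be tested, a derivation of them can be found by search when they hold, and over one letter the answer can be read off the exponent sums of the prefixes of $r$. The answer is nevertheless negative.

\begin{theorem}\label{thm:three}
There is no algorithm which, given a word $r$ over $\{a,s,t\}^{\pm1}$, decides whether $\mathrm{Inv}\langle a,s,t\mid r=1\rangle$ is a group.
\end{theorem}

Throughout the paper $\rho$ is the word of length $8$ and $G$ the group given by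
\[
\rho=a\,(sas^{-1})\,a^{-1}\,(sa^{-1}s^{-1}),\qquad G=\mathrm{Gp}\langle a,s\mid\rho\rangle .
\]

\begin{theorem}\label{thm:sharp}
\leavevmode
\begin{enumerate}
\item[(1)] For every fixed finite alphabet $A$ with $|A|\ge2$ it is undecidable, given $r$, whether $\mathrm{Inv}\langle A\mid r=1\rangle$ is a group. For $A=\{a,s\}$ this is undecidable even for words $r$ freely equal to $\rho$.
\item[(2)] If $|A|\le1$ the problem is decidable. The monoid $\mathrm{Inv}\langle a\mid r=1\rangle$ is a group if and only if $r$ has nonzero exponent sum, or $r$ has both a prefix of positive and a prefix of negative exponent sum.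
\item[(3)] The set of pairs $(A,r)$ for which $\mathrm{Inv}\langle A\mid r=1\rangle$ is a group is recursively enumerable. The set of pairs for which it is not a group is not recursively enumerable.
\item[(4)] In the one-relator group $G$ it is undecidable whether a given finite subset generates the whole group as a monoid.
\end{enumerate}
\end{theorem}

In the second statement of (1) the group $\mathrm{Gp}\langle A\mid r\rangle$ is always $G$, so the difficulty does not lie in recognizing the group. The relators that we construct are not reduced words, and we make no claim about reduced or cyclically reduced $r$.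

The proof has three parts. A relator of the form $\bigl(\prod_v vv^{-1}\bigr)\rho$ imposes $\rho=1$ and also $vv^{-1}=1$ for finitely many words $v$ of our choice (Section~\ref{sec:units}). With these we build a switch: a letter $x$ becomes a unit if and only if an element $k$ lies in a submonoid $Y$ of a group (Sections \ref{sec:switch} and~\ref{sec:hnn}). Finally we connect the switch to an undecidable membership problem inside $G$. Theorem~\ref{thm:three} is a special case of Theorem~\ref{thm:sharp}(1), but a spare third letter makes this connection much simpler, so we prove it first (Section~\ref{sec:three}) and then remove the spare letter (Section~\ref{sec:two}). We write $\mathrm{Mon}\langle X\rangle$ for the submonoid generated by $X$.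

\section{Right units and partial actions}\label{sec:units}

We use the standard identities of an inverse monoid $M$: idempotents commute, $e^{-1}=e$ for idempotent $e$, $(mn)^{-1}=n^{-1}m^{-1}$ and $(m^{-1})^{-1}=m$. The elements $mm^{-1}$ and $m^{-1}m$ are idempotent, products of idempotents are idempotent, and $zez^{-1}$ is idempotent for idempotent $e$, because $zez^{-1}zez^{-1}=zz^{-1}zeez^{-1}=zez^{-1}$. Let $U$ be the group of units of $M$ and let
\[
R=\{m\in M: mm^{-1}=1\}
\]
be the set of \emph{right units}. In $\mathcal I(X)$ the right units are the maps defined everywhere, and the idempotents are the identity maps of subsets.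

\begin{lemma}\label{lem:R}
Let $M$ be an inverse monoid.
\begin{enumerate}
\item[(a)] $R$ is a submonoid, and $mn\in R$ implies $m\in R$.
\item[(b)] If $f$ is idempotent and $yfz\in R$, then $yfz=yz$.
\item[(c)] An element $m$ is a unit if and only if $m,m^{-1}\in R$. If $M$ is generated as an inverse monoid by $A$, then $M$ is a group if and only if every $a\in A$ is a unit.
\item[(d)] If $A$ maps to $M$, a word over $A^{\pm1}$ that is freely equal to the empty word represents an idempotent.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $m,n\in R$ then $mnn^{-1}m^{-1}=mm^{-1}=1$. If $mnn^{-1}m^{-1}=1$, then $mm^{-1}=mm^{-1}\cdot mnn^{-1}m^{-1}=mnn^{-1}m^{-1}=1$.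

(b) We have $fz=fzz^{-1}z=z(z^{-1}fz)$. So $yfz=mg$ with $m=yz$ and $g=z^{-1}fz$ idempotent. From $1=(mg)(mg)^{-1}=mgm^{-1}$ we get $m=mgm^{-1}m=mm^{-1}mg=mg$.

(c) If $mn=nm=1$ then $mnm=m$ and $nmn=n$, so $n=m^{-1}$ by uniqueness; this gives the first claim. The units are closed under products and inverses, which gives the second.

(d) A nonempty such word has the form $ypy^{-1}q$, where $y$ is its first letter, $y^{-1}$ is the letter that cancels it in some free reduction, and $p,q$ are shorter words freely equal to the empty word. Induction on the length finishes the proof.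
\end{proof}

Part (b) is the main tool for proving that elements are units. In a partial action an idempotent only restricts the domain, and a restriction in the middle of a map that is defined everywhere removes nothing. Deleting $f$ does not change the element, so (b) can be applied repeatedly: a word that represents a right unit may be freely reduced. Inserting $y^{-1}y$ is not allowed in general.

The relation $r=1$ makes every prefix of $r$ a right unit, by (a). The next lemma turns this around: we can prescribe finitely many right units without changing the group $\mathrm{Gp}\langle A\mid r\rangle$. For a finite list $V$ of words and a word $\sigma$ put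
\[
r(V,\sigma)=\Bigl(\prod_{v\in V}vv^{-1}\Bigr)\sigma .
\]

\begin{lemma}\label{lem:pack}
Let $r=r(V,\sigma)$ and $M=\mathrm{Inv}\langle A\mid r=1\rangle$.
\begin{enumerate}
\item[(a)] In $M$ we have $\sigma=1$, and every $v\in V$ lies in $R$.
\item[(b)] The word $r$ is freely equal to $\sigma$, and every prefix of $r$ is freely equal to a prefix of $\sigma$ or of some $v\in V$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $f=\prod_v vv^{-1}$, an idempotent. From $f\sigma=1$ we get $f=f\cdot f\sigma=f\sigma=1$, hence $\sigma=1$. Since idempotents commute, $vv^{-1}=vv^{-1}f=f=1$.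

(b) Each completed factor $vv^{-1}$ is freely trivial. A prefix of $vv^{-1}$ is a prefix of $v$, or has the form $vq^{-1}$ with $v=pq$ and is then freely equal to $p$.
\end{proof}

To prove that $M$ is not a group we need an action by partial injections in which some generator is not a permutation. The action on $\mathbb N\subset\mathbb Z$ from the introduction generalizes as follows.

\begin{lemma}[Action lemma]\label{lem:action}
Let $H$ be a group generated by $A$ and let $P$ be a submonoid of $H$. Suppose that $r=1$ in $H$ and that all prefixes of $r$ represent elements of $P$. If $\mathrm{Inv}\langle A\mid r=1\rangle$ is a group, then $P=H$.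
\end{lemma}

\begin{proof}
For $a\in A$ let $\tau_a\in\mathcal I(P)$ be the map $p\mapsto pa$ with domain $\{p\in P: pa\in P\}$. Its inverse is $p\mapsto pa^{-1}$ with domain $\{p\in P:pa^{-1}\in P\}$. So a word $y_1\cdots y_l$ is defined at $p$ if and only if $py_1\cdots y_i\in P$ for all $i$, and then it sends $p$ to $py_1\cdots y_l$. Since $P$ is closed under products and contains the prefixes of $r$, the word $r$ is defined at every $p\in P$; since $r=1$ in $H$, it fixes $p$. Hence $a\mapsto\tau_a$ extends to a homomorphism $\mathrm{Inv}\langle A\mid r=1\rangle\to\mathcal I(P)$. If the monoid is a group, each $\tau_a$ is a unit of $\mathcal I(P)$, so $\tau_a$ and $\tau_a^{-1}$ are defined on all of $P$. Then $P$ contains $1$ and is closed under right multiplication by $A^{\pm1}$, so $P=H$.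
\end{proof}

These lemmas settle the case of one letter.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(2)]
If $A=\emptyset$ the monoid is trivial, hence a group. Let $M=\mathrm{Inv}\langle a\mid r=1\rangle$ and let $n$ be the exponent sum of $r$. All prefixes of $r$ lie in $R$.

Suppose $n\ne0$. Free reduction by Lemma~\ref{lem:R}(b) gives $1=r=a^n$ in $M$, where $a^n$ means $(a^{-1})^{-n}$ if $n<0$. So $a$ or $a^{-1}$ has a two-sided inverse, $a$ is a unit, and $M$ is a group.

Suppose $r$ has a prefix of positive exponent sum. The exponent sum starts at $0$ and changes by $\pm1$ with each letter, so the shortest prefix of exponent sum $1$ is $pa$ with $p$ of exponent sum $0$. Over one letter such a $p$ is freely trivial, hence idempotent by Lemma~\ref{lem:R}(d), and Lemma~\ref{lem:R}(b) gives $a=pa\in R$. Exchanging $a$ and $a^{-1}$, a prefix of negative exponent sum gives $a^{-1}\in R$. If both kinds of prefix occur, $M$ is a group by Lemma~\ref{lem:R}(c).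

In the remaining case $n=0$, and the exponent sums of the prefixes are all $\ge0$ or all $\le0$. Lemma~\ref{lem:action} applies with $H=\mathbb Z$ generated by $a=1$ and with $P=\mathbb N$ or $P=-\mathbb N$. Since $P\ne H$, the monoid $M$ is not a group. The criterion is checked by reading $r$ once.
\end{proof}

\section{A switch}\label{sec:switch}

We want a letter $x$ that is always a right unit and becomes a unit exactly when a membership condition holds. Conjugation by $x$ stores a submonoid of the group of units in $R$: since $x^{-1}x$ need not be $1$, knowing that $g$ is a unit does not give $xgx^{-1}\in R$, but the set of $g$ for which this holds is closed under products. One further right unit, $xk^{-1}x^{-2}$, releases $x^{-1}$ as soon as $k$ is in the store.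

\begin{lemma}\label{lem:switch}
Let $M$ be an inverse monoid, $x\in R$, and $Y_x=\{g\in U: xgx^{-1}\in R\}$.
\begin{enumerate}
\item[(a)] $Y_x$ is a submonoid of $U$.
\item[(b)] If $k\in Y_x$ and $xk^{-1}x^{-1}x^{-1}\in R$, then $x$ is a unit.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $1\in Y_x$ because $xx^{-1}=1$. If $g,h\in Y_x$, then $xg(x^{-1}x)hx^{-1}\in R$, and this element equals $xghx^{-1}$ by Lemma~\ref{lem:R}(b).

(b) The product $(xkx^{-1})(xk^{-1}x^{-1}x^{-1})$ lies in $R$. By Lemma~\ref{lem:R}(b) it equals $xkk^{-1}x^{-1}x^{-1}=xx^{-1}x^{-1}=x^{-1}$. So $x,x^{-1}\in R$.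
\end{proof}

The harder half is that nothing else releases $x^{-1}$. The following example shows both halves in the free group on two letters.

\begin{example}\label{ex:toy}
Let $A=\{b,t\}$, let $V_0$ be the list $b,\ b^{-1},\ tb^{-1}t^{-1}t^{-1}$, let $V_1$ be $V_0$ followed by $tb^2t^{-1}$, and let $M_i=\mathrm{Inv}\langle b,t\mid r(V_i,1)=1\rangle$, where $1$ is the empty word. In both monoids $b$ is a unit, and the prefixes $t$ and $tb^{-1}t^{-1}$ of the third word lie in $R$.

\emph{$M_1$ is a group.} Deleting $t^{-1}t$ from products of right units, we get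
\[
(tb^2t^{-1})(tb^{-1}t^{-1})=tbt^{-1}\in R,\qquad (tbt^{-1})(tb^{-1}t^{-1}t^{-1})=t^{-1}\in R .
\]

\emph{$M_0$ is not a group.} In the free group $H$ on $b,t$ let $P=\mathrm{Mon}\langle b,\,b^{-1},\,t,\,tb^{-1}t^{-1},\,tb^{-1}t^{-2}\rangle$. It contains all prefixes of the words in $V_0$, so by Lemmas \ref{lem:pack}(b) and~\ref{lem:action} it suffices to show $t^{-1}\notin P$. Let $S$ be the set of reduced words in which the first letter from $\{t,t^{-1}\}$, if there is one, is $t$, and every subword $tb^jt^{-1}$ has $j<0$. Then $1\in S$ and $t^{-1}\notin S$, and we show that $S$ is closed under left multiplication by the generators of $P$. Let $w\in S$. Multiplying by $b^{\pm1}$ only changes the initial power of $b$. Since $w=b^nw'$ with $w'$ empty or starting with $t$, the word $tw$ is reduced and contains no new subword $tb^jt^{-1}$. Now multiply by $tb^{-1}t^{-e}$ with $e\in\{1,2\}$, and let $w$ start with exactly $i$ letters $t$. If $i<e$ and $w=t^iw'$, the product is the reduced word $tb^{-1}t^{-(e-i)}w'$, whose only new subword of the given form is $tb^{-1}t^{-1}$. If $i\ge e$, write $w=t^eb^jw'$ with $w'$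 empty or starting with $t^{\pm1}$; the product is $tb^{j-1}w'$. If $w'$ starts with $t^{-1}$, then $j<0$ because $w\in S$, so $j-1<0$. In each case the product is reduced and lies in $S$. Hence $P\subseteq S$.
\end{example}

The mechanism is that the first $t$ can be canceled only by a later $t^{-1}$ with the elements in between multiplying to $1$, and in $M_0$ these elements are negative powers of $b$. The next section proves this in the generality that we need.

\section{The switch in an HNN extension}\label{sec:hnn}

Let $L$ be a group and $\theta\colon K\to\bar K$ an isomorphism between subgroups of $L$. The \emph{HNN extension} with \emph{stable letter} $x$ is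
\[
H=\langle L,x\mid x\kappa x^{-1}=\theta(\kappa)\ (\kappa\in K)\rangle .
\]
An expression $g_0x^{\varepsilon_1}g_1\cdots x^{\varepsilon_n}g_n$ with $g_i\in L$ and $\varepsilon_i=\pm1$ is \emph{reduced} if it contains no \emph{pinch}, that is, no subword $x\kappa x^{-1}$ with $\kappa\in K$ and no subword $x^{-1}\lambda x$ with $\lambda\in\bar K$. We use Britton's lemma and the normal form theorem \cite[IV.2]{LyS}:
\begin{enumerate}
\item[(H1)] $L$ embeds in $H$, and a reduced expression with $n\ge1$ is not equal to $1$.
\item[(H2)] Equal reduced expressions have the same $n$ and the same signs $\varepsilon_1,\dots,\varepsilon_n$.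
\item[(H3)] If $K=1$, then $H=L*\langle x\rangle$, and every element has a unique reduced expression.
\end{enumerate}

\begin{lemma}[Key lemma]\label{lem:key}
Let $H$ be as above, let $Y$ be a submonoid of $L$ with $K\subseteq Y$, let $k\in L$ satisfy $k^{-1}\in Y$, and let
\[
P=\mathrm{Mon}\langle L\cup\{x\}\cup xYx^{-1}\cup\{xk^{-1}x^{-2}\}\rangle\le H .
\]
Then $x^{-1}\in P$ if and only if $k\in Y$.
\end{lemma}

\begin{proof}
If $k\in Y$ then $x^{-1}=(xkx^{-1})(xk^{-1}x^{-2})\in P$. Now let $k\notin Y$. We show that every element of $P$ has a reduced expression whose first stable letter, if there is one, is $x^{+1}$. By (H2) this excludes $x^{-1}$, which is a reduced expression with $n=1$ and $\varepsilon_1=-1$.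

A product of generators of $P$ need not be reduced, and removing a pinch leaves the set of generators: for $\lambda=\theta(\kappa)\in\bar K$,
\[
(xk^{-1}x^{-2})\,\lambda\,(xk^{-1}x^{-2})=xk^{-1}x^{-1}\,\kappa k^{-1}x^{-1}x^{-1}.
\]
So we enlarge the generators to a family that survives pinching. What has to be controlled is the element after the initial $x$, since it protects this $x$ from cancellation. Put $Z=Yk^{-1}$. Then
\[
Z\subseteq Y,\qquad YZ\subseteq Z,\qquad Z\cap K=\emptyset .
\]
The first inclusion holds because $k^{-1}\in Y$, and the second because $Y$ is a submonoid. For the third, $yk^{-1}=\kappa\in K$ would give $k=\kappa^{-1}y\in Y$, since $K\subseteq Y$.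

A \emph{block of depth $d\ge0$} is an expression
\[
F=x\,c_1x^{-1}c_2x^{-1}\cdots c_dx^{-1}\qquad(c_1,\dots,c_d\in L)
\]
with $c_1\in Y$ if $d=1$ and $c_1\in Z$ if $d\ge2$; the block of depth $0$ is $x$. The generators $x$, $xyx^{-1}$ and $xk^{-1}x^{-2}$ are blocks of depth $0$, $1$ and $2$. So each $h\in P$ can be written as $h=g_0F_1g_1\cdots F_ng_n$ with $g_i\in L$ and blocks $F_i$. Choose such an expression with $n$ minimal. We claim that it is reduced; as every block starts with $x$, this completes the proof.

A pinch consists of two consecutive stable letters of opposite sign. Inside a block the only such pair is the initial $xc_1x^{-1}$. For depth $\ge2$ it is not a pinch, because $Z\cap K=\emptyset$. For depth $1$, if $c_1\in K$, then the block equals $\theta(c_1)\in L$ and can be absorbed into the neighboring $g_i$, which lowers $n$.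

A pinch across a boundary $F_jg_jF_{j+1}$ requires that $F_j$ end in $x^{-1}$, so that it has depth $d\ge1$ and parameters $c_1,\dots,c_d$, and that $g_j\in\bar K$. Put $\kappa=x^{-1}g_jx\in K\subseteq Y$.

If $F_{j+1}=x$, then $F_jg_jx=(xc_1x^{-1}\cdots c_{d-1}x^{-1})\,c_d\kappa$. The bracket is a block of depth $d-1$: for $d=1$ it is $x$, for $d=2$ we have $c_1\in Z\subseteq Y$, and for $d\ge3$ we have $c_1\in Z$.

If $F_{j+1}$ has depth $d'\ge1$ and parameters $c'_1,\dots,c'_{d'}$, then $F_jg_jF_{j+1}$ has the shape of a block of depth $d+d'-1$ with parameters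
\[
c_1,\dots,c_{d-1},\ c_d\kappa c'_1,\ c'_2,\dots,c'_{d'} .
\]
If $d\ge2$, the first parameter is $c_1\in Z$. If $d=1$, the depth is $d'$ and the first parameter is $(c_1\kappa)c'_1$ with $c_1\kappa\in Y$; it lies in $Y$ if $d'=1$ and in $YZ\subseteq Z$ if $d'\ge2$. So this is a block.

In both cases two blocks are replaced by one, against the minimality of $n$.
\end{proof}

\begin{remark}\label{rem:forced}
The hypotheses $K\subseteq Y$ and $k^{-1}\in Y$ cannot be avoided by choosing a smaller $Y$. For any subset $Y\subseteq L$, the set of $g\in L$ with $xgx^{-1}\in P$ is a submonoid that contains $Y$, contains $K$ because $xKx^{-1}=\bar K\subseteq L$, and contains $k^{-1}$ because $xk^{-1}x^{-1}=(xk^{-1}x^{-2})x$. So $x^{-1}\in P$ as soon as $k\in\mathrm{Mon}\langle Y\cup K\cup\{k^{-1}\}\rangle$. These two forced contributions are the two obstacles in the rest of the proof; Lemma~\ref{lem:free} deals with $k^{-1}$ and Lemma~\ref{lem:conj} with $K$.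
\end{remark}

\section{Three letters}\label{sec:three}

\subsection*{The undecidable problem}
For a simple graph $\Gamma$, the \emph{right-angled Artin group} (or graph group) $A(\Gamma)$ is generated by the vertices of $\Gamma$, subject to $[v,w]=vwv^{-1}w^{-1}=1$ for each edge $\{v,w\}$. A graph is a \emph{transitive forest} if it arises from a forest of rooted trees by joining two vertices whenever one is an ancestor of the other. By \cite{LoS}, membership in finitely generated submonoids of $A(\Gamma)$ is decidable if and only if $\Gamma$ is a transitive forest. The path $\mathsf P_4$ on four vertices is not one: a connected transitive forest has a vertex, the root, adjacent to all others. Therefore: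
\begin{enumerate}
\item[(LS)] No algorithm decides, given words $w_1,\dots,w_m,u$ over the generators of $A(\mathsf P_4)$ and their inverses, whether $u\in W=\mathrm{Mon}\langle w_1,\dots,w_m\rangle$.
\end{enumerate}

Since only one relation other than those of the form $vv^{-1}=1$ is available, we need $A(\mathsf P_4)$ inside a one-relator group. Put $a_i=s^ias^{-i}\in G$ for $i\in\mathbb Z$. The relation $\rho=1$ says $[a_0,a_1]=1$, and conjugating by $s^i$ gives $[a_i,a_{i+1}]=1$. There are no other relations among the $a_i$.

\begin{lemma}\label{lem:G}
For $J\subseteq\mathbb Z$, the subgroup $\langle a_j:j\in J\rangle$ of $G$ has the presentation $\langle a_j\ (j\in J)\mid [a_i,a_{i+1}]=1\text{ for }i,i+1\in J\rangle$.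
\end{lemma}

\begin{proof}
Let $\Lambda=\langle y_i\ (i\in\mathbb Z)\mid[y_i,y_{i+1}]=1\rangle$. The shift $y_i\mapsto y_{i+1}$ is an automorphism, and the semidirect product $\Lambda\rtimes\langle s\rangle$ is presented by the generators $y_i,s$, the relations of $\Lambda$ and the relations $sy_is^{-1}=y_{i+1}$. Eliminating $y_i=s^iy_0s^{-i}$ for $i\neq0$ leaves the generators $y_0,s$ and the relators $s^i[y_0,sy_0s^{-1}]s^{-i}$. So $\Lambda\rtimes\langle s\rangle\cong G$ with $y_i\mapsto a_i$, and $\Lambda$ embeds in $G$. Let $\Lambda_J$ be the group presented in the statement. The map that sends $y_i$ to $a_i\in\Lambda_J$ for $i\in J$ and to $1$ for $i\notin J$ respects the relations of $\Lambda$ and is a left inverse of the natural map $\Lambda_J\to\Lambda$. Hence $\Lambda_J\to\Lambda$ is injective.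
\end{proof}

In particular, with $B=\langle a_0,a_1,a_2,a_3\rangle$ and $k_0=a_5$,
\begin{equation}\label{eq:B}
B\cong A(\mathsf P_4),\qquad \langle B,k_0\rangle=B*\langle k_0\rangle,\quad k_0\text{ of infinite order}.
\end{equation}

\subsection*{Making room for $k^{-1}$}
The first attempt is to take $k=u$ and $Y=W$ in the switch. By Remark~\ref{rem:forced} this tests whether $u\in\mathrm{Mon}\langle W\cup\{u^{-1}\}\rangle$, which is a weaker condition: in Example~\ref{ex:toy} the switch fired for $W=\mathrm{Mon}\langle b^2\rangle$ and $u=b\notin W$. So we let $k$ be a new free generator, and supply its positive power only wrapped in copies of $u^{-1}$.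

\begin{lemma}\label{lem:free}
Let $B$ be a group, $W$ a submonoid of $B$, $u\in B$, and let $\langle k_0\rangle$ be infinite cyclic. In $B*\langle k_0\rangle$ put $Y_0=\mathrm{Mon}\langle W\cup\{k_0^{-1},\,u^{-1}k_0u^{-1}\}\rangle$. Then $k_0\in Y_0$ if and only if $u\in W$.
\end{lemma}

\begin{proof}
If $u\in W$ then $k_0=u\cdot u^{-1}k_0u^{-1}\cdot u\in Y_0$. Let $u\notin W$. An element of $Y_0$ has the form $b_0z_1b_1\cdots z_nb_n$ with $b_i\in W$ and $z_i\in\{k_0^{-1},u^{-1}k_0u^{-1}\}$. Read it as an expression in the HNN extension of $B$ with trivial associated subgroups and stable letter $k_0$. Between $k_0^{-1}$ and a following $k_0$ stands $b_iu^{-1}$, and between $k_0$ and a following $k_0^{-1}$ stands $u^{-1}b_i$. Neither is $1$, as $u\notin W$, so the expression is reduced. If it equals $k_0$, then (H3) gives $n=1$, $z_1=u^{-1}k_0u^{-1}$ and $b_0u^{-1}=1$, so $u=b_0\in W$, a contradiction.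
\end{proof}

Both copies of $u^{-1}$ are needed. With $u^{-1}k_0$ in place of $u^{-1}k_0u^{-1}$, the monoid would contain $u^{-1}=(u^{-1}k_0)k_0^{-1}$; if $u^2\in W$ it would then contain $u=u^2u^{-1}$ and $k_0=u(u^{-1}k_0)$, whether or not $u\in W$.

\subsection*{The reduction}
The following notation serves for the rest of the paper. An \emph{instance} is a list of words $w_1,\dots,w_m,u$ over $a_0^{\pm1},\dots,a_3^{\pm1}$, and $W=\mathrm{Mon}\langle w_1,\dots,w_m\rangle\le B$. Let $D$ be the list of words
\[
w_1,\ \dots,\ w_m,\quad u^{-1}k_0u^{-1},\quad k_0^{-1},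
\]
and $Y_0=\mathrm{Mon}\langle D\rangle\le G$. By \eqref{eq:B} and Lemma~\ref{lem:free}, $k_0\in Y_0$ if and only if $u\in W$. For a word $d$ over the symbols $a_i^{\pm1}$ with $i\ge0$, its \emph{spelling} $\widehat d$ is the word over $\{a,s\}^{\pm1}$ obtained by replacing each $a_i^{\pm1}$ by $s^ia^{\pm1}s^{-i}$, without cancellation. Thus $\rho$ is the spelling of $a_0a_1a_0^{-1}a_1^{-1}$.

\begin{proof}[Proof of Theorem~\ref{thm:three}]
Given an instance, let $V$ be the list
\[
a,\ a^{-1},\ s,\ s^{-1},\qquad t\,\widehat d\,t^{-1}\ \ (d\in D),\qquad t\,\widehat{k_0^{-1}}\,t^{-1}t^{-1},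
\]
and let $r=r(V,\rho)$ and $M=\mathrm{Inv}\langle a,s,t\mid r=1\rangle$. The word $r$ is computable from the instance, so by (LS) it suffices to show that $M$ is a group if and only if $u\in W$.

Let $u\in W$, so that $k_0\in Y_0$. By Lemma~\ref{lem:pack}(a), $a$ and $s$ are units of $M$ and $\rho=1$, so there is a homomorphism $\varphi\colon G\to U$ with $\varphi(a)=a$, $\varphi(s)=s$, and $\varphi(d)=\widehat d$ for every word $d$ over the $a_i^{\pm1}$. All words of $V$ lie in $R$, and so does their prefix $t$. The submonoid $Y_t$ of Lemma~\ref{lem:switch} contains $\varphi(D)$, hence $\varphi(Y_0)$, hence $\varphi(k_0)$. Since $t\varphi(k_0)^{-1}t^{-1}t^{-1}\in R$, Lemma~\ref{lem:switch}(b) shows that $t$ is a unit, and $M$ is a group by Lemma~\ref{lem:R}(c).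

Let $u\notin W$, so that $k_0\notin Y_0$. The group $H=\mathrm{Gp}\langle a,s,t\mid\rho\rangle=G*\langle t\rangle$ is an HNN extension of $G$ with $K=1$ and stable letter $t$. Lemma~\ref{lem:key} with $L=G$, $Y=Y_0$, $k=k_0$ shows that the submonoid $P$ generated by $G$, $t$, $tY_0t^{-1}$ and $tk_0^{-1}t^{-2}$ does not contain $t^{-1}$. The prefixes of $\rho$, $a^{\pm1}$, $s^{\pm1}$ lie in $G$. A proper prefix of $t\,\widehat d\,t^{-1}$ lies in $\{1\}\cup tG$, and the whole word lies in $tY_0t^{-1}$. The last word of $V$ is $tk_0^{-1}t^{-2}$ in $H$, and its proper prefixes are prefixes of $t\,\widehat d\,t^{-1}$ for $d=k_0^{-1}$. So by Lemma~\ref{lem:pack}(b), $r=1$ in $H$ and all prefixes of $r$ lie in $P$. Since $P\ne H$, Lemma~\ref{lem:action} shows that $M$ is not a group.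
\end{proof}

\section{Two letters}\label{sec:two}

Without $t$, the letter $s$ has to spell the $a_i$ and also serve as the switched letter, so $G$ itself must play the role of $H$. Put
\[
L=\langle a_0,\dots,a_7\rangle,\qquad K=\langle a_0,\dots,a_6\rangle,\qquad\bar K=\langle a_1,\dots,a_7\rangle .
\]
By Lemma~\ref{lem:G}, $L$, $K$, $\bar K$ are right-angled Artin groups on paths, and $\theta\colon a_i\mapsto a_{i+1}$ is an isomorphism $K\to\bar K$. The HNN extension of $L$ along $\theta$ has generators $a_0,\dots,a_7,s$ and relations $[a_i,a_{i+1}]=1$ and $sa_is^{-1}=a_{i+1}$ for $0\le i\le6$. Eliminating $a_1,\dots,a_7$ leaves $a_0=a$ and $s$, with conjugates of $\rho$ as relators. So $G$ is the HNN extension of $L$ along $\theta$ with stable letter $s$.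

Two difficulties arise. First, $s^{-1}$ can no longer be put into $V$, so the relations of $L$ have to be derived in $M$ while $s$ is only known to be a right unit. Second, $K$ is forced into $Y$ by Remark~\ref{rem:forced}, and $K$ contains $k_0$, so the switch of Section~\ref{sec:three} would always fire. We begin with the second. The one generator of $L$ outside $K$ is $\tau=a_7$, and we conjugate all the data by it:
\[
k=\tau k_0\tau^{-1},\qquad Y=\mathrm{Mon}\langle K\cup\tau Y_0\tau^{-1}\rangle\le L .
\]
Then $K\subseteq Y$ and $k^{-1}\in Y$. The conjugating letter must not commute with $k_0=a_5$, or else $k=k_0\in K$; this is why the path is continued to $a_7$ (Figure~\ref{fig:path}). Still $\tau$ commutes with $C=\langle a_6\rangle$, so elements of $C$ pass from $K$ into the conjugated part. The next lemma shows that they do no harm.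

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.2]
\draw (0,0) -- (7,0);
\foreach \n in {0,...,7} {\fill (\n,0) circle (2pt); \node[below] at (\n,-0.05) {$a_{\n}$};}
\draw[thick] (-0.15,0.35) -- (3.15,0.35) node[midway,above] {$B\cong A(\mathsf P_4)$};
\node[above] at (5,0.15) {$k_0$};
\node[above] at (6,0.15) {$C$};
\node[above] at (7,0.15) {$\tau$};
\draw[thick] (-0.15,-0.7) -- (6.15,-0.7) node[midway,below] {$K$};
\draw[thick] (0.85,-1.3) -- (7.15,-1.3) node[midway,below] {$\bar K=sKs^{-1}$};
\end{tikzpicture}
\caption{The generators $a_i=s^ias^{-i}$ of the base group $L$; adjacent generators commute, and these relations present $L$. The membership instance lies in $B=\langle a_0,\dots,a_3\rangle$, the generator $k_0=a_5$ is free from $B$, and $\tau=a_7$ is adjacent only to the generator $a_6$ of $C$.}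
\label{fig:path}
\end{figure}

\begin{lemma}\label{lem:conj}
We have $k\in Y$ if and only if $u\in W$. If $u\in W$, then $k\in\tau Y_0\tau^{-1}$.
\end{lemma}

\begin{proof}
If $u\in W$ then $k_0\in Y_0$, so $k\in\tau Y_0\tau^{-1}\subseteq Y$. Conversely let $k\in Y$. By Lemma~\ref{lem:G}, $L=\langle K,\tau\mid\tau c\tau^{-1}=c\ (c\in C)\rangle$ is an HNN extension of $K$ with stable letter $\tau$; a pinch is a subword $\tau c\tau^{-1}$ or $\tau^{-1}c\tau$ with $c\in C$. Put $Y_1=\mathrm{Mon}\langle Y_0\cup C\rangle\le K$. Since $k\in Y$, there is an equality
\[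
\tau k_0\tau^{-1}=\kappa_0\,\tau y_1\tau^{-1}\,\kappa_1\cdots\tau y_n\tau^{-1}\,\kappa_n\qquad(\kappa_i\in K,\ y_i\in Y_1);
\]
choose one with $n$ minimal. If $y_i\in C$, then $\tau y_i\tau^{-1}=y_i\in K$ can be absorbed. If $\kappa_i\in C$ for some $0<i<n$, then $\tau y_i\tau^{-1}\kappa_i\tau y_{i+1}\tau^{-1}=\tau(y_i\kappa_iy_{i+1})\tau^{-1}$ with $y_i\kappa_iy_{i+1}\in Y_1$. Both would lower $n$, so the right side is reduced. The left side is reduced because $a_5\notin C$, as the abelianization of $K$ shows. By (H2), $n=1$, and
\[
\tau k_0^{-1}\tau^{-1}\kappa_0\,\tau y_1\tau^{-1}\kappa_1=1 .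
\]
By (H1) this expression has a pinch. Since $k_0,y_1\notin C$, we get $\kappa_0\in C$, and the equality becomes $\tau(k_0^{-1}\kappa_0y_1)\tau^{-1}\kappa_1=1$. By (H1) again, $c=k_0^{-1}\kappa_0y_1\in C$, so $k_0=\kappa_0y_1c^{-1}\in Y_1$. The endomorphism of $K$ that sends $a_6$ to $1$ and fixes $a_0,\dots,a_5$ respects the defining relations of $K$; it fixes $k_0$ and $Y_0$ pointwise and kills $C$, so it maps $Y_1$ onto $Y_0$. Hence $k_0\in Y_0$, and $u\in W$ by Lemma~\ref{lem:free}.
\end{proof}

Let $P$ be the submonoid of $G$ generated by $L$, $s$, $sYs^{-1}$ and $sk^{-1}s^{-2}$. By Lemmas \ref{lem:key} and~\ref{lem:conj}, $s^{-1}\in P$ if and only if $u\in W$. As $P$ contains $a^{\pm1}$ and $s$, this says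
\begin{equation}\label{eq:P}
P=G\iff u\in W .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(4)]
The monoid $sYs^{-1}$ is generated by $sKs^{-1}=\bar K\subseteq L$ and the elements $s\tau d\tau^{-1}s^{-1}$ with $d\in D$. So $P$ is generated as a monoid by the finite set consisting of $a_0^{\pm1},\dots,a_7^{\pm1}$, $s$, $sk^{-1}s^{-2}$ and the $s\tau d\tau^{-1}s^{-1}$, which is computable from the instance. Now \eqref{eq:P} and (LS) give the claim.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(1)]
Let first $A=\{a,s\}$. Given an instance, let $E$ be the list of words $\tau d\tau^{-1}$ with $d\in D$; it contains the word $e_0=\tau k_0^{-1}\tau^{-1}$, which represents $k^{-1}$. Let $V$ be the list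
\[
s^ia s^{-i},\ \ s^ia^{-1}s^{-i}\ \ (0\le i\le7),\qquad s\,\widehat e\,s^{-1}\ \ (e\in E),\qquad s\,\widehat{e_0}\,s^{-1}s^{-1},
\]
and let $r=r(V,\rho)$, which is freely equal to $\rho$ and computable from the instance, and $M=\mathrm{Inv}\langle a,s\mid r=1\rangle$. We show that $M$ is a group if and only if $u\in W$.

Let $u\in W$. By Lemmas \ref{lem:pack}(a) and~\ref{lem:R}, $\rho=1$ in $M$, all words of $V$ and their prefix $s$ lie in $R$, and each $\widehat{a_i}=s^ias^{-i}$ with $0\le i\le7$ is a unit, since it lies in $R$ together with its inverse $s^ia^{-1}s^{-i}$. For $0\le i\le6$ the commutator of $\widehat{a_i}$ and $\widehat{a_{i+1}}$ is a unit, hence in $R$, so Lemma~\ref{lem:R}(b) allows us to delete the three bracketed idempotents in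
\[
s^ia\,(s^{-i}s^i)\,sas^{-1}\,(s^{-i}s^i)\,a^{-1}\,(s^{-i}s^i)\,sa^{-1}s^{-1}\,s^{-i}.
\]
What remains is $s^i\rho s^{-i}=s^is^{-i}=1$, because $s^i\in R$. These are the defining relations of $L$, so there is a homomorphism $\varphi\colon L\to U$ with $\varphi(a_i)=\widehat{a_i}$, and $\varphi(e)=\widehat e$ for every word $e$ over $a_0^{\pm1},\dots,a_7^{\pm1}$. The submonoid $Y_s$ of Lemma~\ref{lem:switch} contains $\varphi(E)$, hence the image of $\mathrm{Mon}\langle E\rangle=\tau Y_0\tau^{-1}$, which contains $\varphi(k)$ by Lemma~\ref{lem:conj}. Since $s\varphi(k)^{-1}s^{-1}s^{-1}\in R$, Lemma~\ref{lem:switch}(b) shows that $s$ is a unit. Also $a=\widehat{a_0}$ is a unit, so $M$ is a group.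

Let $u\notin W$, so that $P\ne G$ by \eqref{eq:P}. We check that all prefixes of $\rho$ and of the words in $V$ lie in $P$; then Lemmas \ref{lem:pack}(b) and~\ref{lem:action}, with $H=G$, show that $M$ is not a group. Spellings contain the letter $s^{-1}\notin P$, but never in excess. A prefix of the spelling of a word over $a_0^{\pm1},\dots,a_7^{\pm1}$ equals in $G$ one of
\[
g\,s^j,\qquad g\,s^ia^{\pm1}s^{-j}=g\,s^{i-j}a_j^{\pm1}\qquad(g\in L,\ 0\le j\le i\le7),
\]
and these lie in $P$ because $L\cup\{s\}\subseteq P$. This covers $\rho$ and the words $s^ia^{\pm1}s^{-i}$. A proper prefix of $s\,\widehat e\,s^{-1}$ is empty or is $s$ followed by a prefix of $\widehat e$, so it lies in $\{1\}\cup sP\subseteq P$; the whole word lies in $sYs^{-1}$. The last word of $V$ is the generator $sk^{-1}s^{-2}$ of $P$, and its proper prefixes are prefixes of $s\,\widehat{e_0}\,s^{-1}$. With (LS), this proves the statement for $A=\{a,s\}$.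

Now let $A\supseteq\{a,s\}$ be arbitrary. For a word $r$ over $\{a,s\}^{\pm1}$ let $V^+$ be the list of all $c$ and $c^{-1}$ with $c\in A\setminus\{a,s\}$, and put $r^+=r(V^+,r)$, $M=\mathrm{Inv}\langle a,s\mid r=1\rangle$ and $M^+=\mathrm{Inv}\langle A\mid r^+=1\rangle$. By Lemma~\ref{lem:pack}(a), in $M^+$ every such $c$ is a unit and $r=1$, so $a\mapsto a$, $s\mapsto s$ defines a homomorphism $M\to M^+$. If $M$ is a group, then $a$ and $s$ are units of $M^+$ as well, and $M^+$ is a group. Conversely, sending each $c$ to $1$ sends $r^+$ to $r=1$ and defines a surjection $M^+\to M$, so $M$ is a group if $M^+$ is. Thus $r\mapsto r^+$ reduces the two-letter problem to the problem over $A$.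
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(3)]
The monoid $M=\mathrm{Inv}\langle A\mid r=1\rangle$ is the quotient of the free monoid on $A^{\pm1}$ by the congruence generated by the pairs \eqref{eq:fim} and $(r,1)$. Two words are equal in $M$ if and only if a finite chain of substitutions by these pairs joins them, and such chains can be enumerated uniformly in $(A,r)$. By Lemma~\ref{lem:R}(c), $M$ is a group if and only if the finitely many equalities $aa^{-1}=1=a^{-1}a$ $(a\in A)$ hold, so the set of pairs that give a group is recursively enumerable. If its complement were recursively enumerable too, the set would be decidable, contrary to part (1).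
\end{proof}

\begin{thebibliography}{9}

\bibitem{LoS}
M.~Lohrey and B.~Steinberg, \emph{The submonoid and rational subset membership problems for graph groups}, J.~Algebra 320 (2008).

\bibitem{LyS}
Lyndon and Schupp, \emph{Combinatorial Group Theory}.

\bibitem{talk}
\emph{On Groups of Units in One Relation Monoids and Inverse Monoids},
\texttt{http://turnbull.mcs.st-and.ac.uk/\textasciitilde{}nik/talks/WOW18.pdf}.

\end{thebibliography}
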